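\title{Linearly presented quadratic ideals of large regularity}

\begin{abstract}
We construct, over an arbitrary field $\mathbb{K}$, ideals $I_n\subseteq\mathbb{K}[x_1,\dots,x_n]$ that are generated by quadrics, have linear first syzygies, and satisfy $\lim_n \operatorname{reg}(I_n)/n=1/12$. More generally, for every $p\ge 1$, among ideals with property $N_{2,p}$ every value in $(0,\infty]$ occurs as $\lim_n \operatorname{reg}(I_n)/n$, and the regularity can grow faster than every power of $n$. The ideals are idealizations of modules obtained by alternating two operations: one multiplies the regularity, the other trades generators for variables.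
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{K}$ be a field and $S=\mathbb{K}[x_1,\dots,x_n]$ the standard graded polynomial ring. For a finitely generated graded $S$-module $M$, the graded Betti number $\beta_{i,j}(M)=\dim_{\mathbb{K}}\operatorname{Tor}_i^S(M,\mathbb{K})_j$ is the number of generators of degree $j$ of the $i$-th term of the minimal free resolution of $M$. Put $\bar t_i(M)=\sup\{j\mid \beta_{i,j}(M)\ne0\}$. The Castelnuovo--Mumford regularity of $M\neq0$ is
\[
\operatorname{reg}(M)=\max_i\{\bar t_i(M)-i\}.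
\]
A graded ideal $I$ has \emph{property $N_{2,p}$} ($p\ge1$) if $\beta_{i,j}(I)=0$ for $0\le i<p$ and $j\ne i+2$. Thus $N_{2,1}$ says that $I$ is \emph{quadratically generated}, and $N_{2,2}$ says that, in addition, $I$ is \emph{linearly presented}: its first syzygies are generated by relations with linear coefficients. (The letter $p$ has nothing to do with the characteristic of $\mathbb{K}$.)

The $i$-th syzygies of a quadratically generated ideal have degree at least $i+2$. So $\operatorname{reg}(I)-2$ is the largest excess over the least possible degree anywhere in the resolution, while $N_{2,p}$ says that there is no excess in the first $p$ terms. How much does the beginning of the resolution constrain the rest? If $p\ge n$, it constrains everything: the resolution of $I\ne0$ has at most $n$ terms, so $\operatorname{reg}(I)=2$. If $p=1$, the Koszul resolution shows that $(x_1^2,\dots,x_n^2)$ has regularity $n+1$. Growth linear in $n$ is a natural scale, because an ideal $I$ that contains a regular sequence of $n$ quadrics has $\operatorname{reg}(I)\le n+1$: the ring $S/I$ is a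 quotient of a ring with Hilbert series $(1+t)^n$, so it vanishes in degrees above $n$. The following question is posed in \cite{survey}.

\begin{quote}
\textbf{Question.} Is there a family of quadratically generated, linearly presented, graded ideals $I_n\subseteq\mathbb{K}[x_1,\dots,x_n]$ such that $\lim_{n\to\infty}\operatorname{reg}(I_n)/n>0$?
\end{quote}

One might guess that there is none. The ideal $(x_1^2,\dots,x_n^2)$ owes its regularity to a general mechanism: if $I$ and $J$ are ideals in disjoint sets of variables, then the regularities of the quotient rings add when one passes to $I+J$, by the K\"unneth formula \eqref{eq:kunneth}. The same formula shows that for nonzero quadratically generated $I$ and $J$ the sum has a minimal first syzygy of degree $4$, so this mechanism is not available. The most direct substitute, a truncated complete intersection (Example~\ref{ex:truncated}), gives only about $\sqrt{2n}$. Nevertheless the answer is yes.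

\begin{theorem}\label{thm:main}
Over every field $\mathbb{K}$ there are quadratically generated, linearly presented, graded ideals $I_n\subseteq\mathbb{K}[x_1,\dots,x_n]$, $n\ge1$, with $\lim_{n\to\infty}\operatorname{reg}(I_n)/n=\frac1{12}$.
\end{theorem}

These ideals are members of a three-parameter family.

\begin{theorem}\label{thm:family}
For all integers $p\ge1$, $q\ge2$, $m\ge0$ there is a graded ideal $I_{p,q,m}$ with property $N_{2,p}$ in a polynomial ring over $\mathbb{K}$ in
\[
n=(p+1)+m(p+1)\binom{pq}{p}+(p+1)^{2m}
\]
variables, with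
\[
\operatorname{reg}(I_{p,q,m})=m+2+\frac{(q-2)(q^m-1)}{q-1}.
\]
\end{theorem}

For fixed $p$ and $m\ge1$ the number of variables grows like $q^p$ and the regularity like $q^m$. The choice $m=p=2$ gives Theorem~\ref{thm:main}, and larger $m$ gives more.

\begin{corollary}\label{cor:growth}
Fix $p\ge1$.
\begin{enumerate}
\item For every $\lambda\in(0,\infty]$ there are ideals $I_n\subseteq\mathbb{K}[x_1,\dots,x_n]$ with property $N_{2,p}$ and $\lim_n\operatorname{reg}(I_n)/n=\lambda$.
\item There are ideals $I_n\subseteq\mathbb{K}[x_1,\dots,x_n]$ with property $N_{2,p}$ and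
\[
\operatorname{reg}(I_n)\ \ge\ \exp\Big(\Big(\frac{1}{2p\ln(p+1)}-o(1)\Big)(\ln n)^2\Big),
\]
which grows faster than every power of $n$.
\end{enumerate}
\end{corollary}

We do not claim that the growth rate in part (2) is optimal.

Section~\ref{sec:tools} recalls the tools and reduces the problem to one about modules, in which every generator costs one variable. Section~\ref{sec:p1} carries out the construction by hand for $p=1$. Its two operations, compression and refinement, are treated in general in Sections~\ref{sec:compression} and~\ref{sec:refinement}. Section~\ref{sec:recursion} iterates them and proves Theorem~\ref{thm:family}, and Section~\ref{sec:growth} deduces the other two statements.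

\section{From ideals to linear modules}\label{sec:tools}

Polynomial rings are standard graded over $\mathbb{K}$ in finitely many variables (possibly none), modules are finitely generated and graded, and maps of modules have degree $0$. Unadorned tensor products are over $\mathbb{K}$. We write $M(d)_j=M_{d+j}$ and $\operatorname{Tor}^S_i(M)=\operatorname{Tor}_i^S(M,\mathbb{K})$. A graded vector space \emph{lives in} a set of degrees if its components in all other degrees vanish.

\subsection*{Tor}
Let $V=S_1$. The space $\operatorname{Tor}^S_i(M)$ is the $i$-th homology of the Koszul complex $\wedge^\bullet V\otimes M$, whose differential is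
\[
v_1\wedge\dots\wedge v_i\otimes y\ \longmapsto\ \sum_{l}(-1)^{l-1}\,v_1\wedge\dots\wedge\widehat{v_l}\wedge\dots\wedge v_i\otimes v_ly ,
\]
and in which $\wedge^iV\otimes M_j$ has degree $i+j$; finer gradings of $S$ and $M$ are respected in the same way. If $M$ lives in degrees $\ge0$, the complex gives
\begin{equation}\label{eq:koszul}
\operatorname{Tor}_i(M)_j=0\ \ (j<i),\qquad \operatorname{Tor}_i(M)_i=\ker\big(\wedge^iV\otimes M_0\to\wedge^{i-1}V\otimes M_1\big).
\end{equation}
By shifting, if $M$ lives in degrees $\ge d$ then $\operatorname{Tor}_i(M)$ lives in degrees $\ge d+i$. If $M'$ is an $S'$-module and $M''$ an $S''$-module, the Koszul complex of $M'\otimes M''$ over $S'\otimes S''$ is the tensor product of the two Koszul complexes, whence the K\"unneth formula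
\begin{equation}\label{eq:kunneth}
\operatorname{Tor}_i^{S'\otimes S''}(M'\otimes M'')=\bigoplus_{a+b=i}\operatorname{Tor}^{S'}_a(M')\otimes\operatorname{Tor}^{S''}_b(M'').
\end{equation}
Removing the first term from the minimal resolution of $S/I$ leaves the minimal resolution of $I$. Hence for a nonzero proper graded ideal $I$,
\begin{equation}\label{eq:ideal}
\operatorname{Tor}_i(I)\cong\operatorname{Tor}_{i+1}(S/I)\quad(i\ge0),\qquad \operatorname{reg}(I)=\operatorname{reg}(S/I)+1;
\end{equation}
for the second equality note that $\bar t_1(S/I)-1\ge0=\bar t_0(S/I)$.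

\begin{lemma}\label{lem:powers}
Let $R\neq\mathbb{K}$ be a polynomial ring, $\mathfrak m$ the ideal generated by the variables, and $d\ge0$. Then $\operatorname{Tor}^R_i(\mathfrak m^d)$ lives in degree $d+i$ for all $i$.
\end{lemma}

\begin{proof}
For $d=0$ the module is $R$. For $d\ge1$, the space $\operatorname{Tor}_i(\mathfrak m^d)$ lives in degrees $\ge d+i$ by \eqref{eq:koszul}. By \eqref{eq:ideal} it is a subquotient of $\wedge^{i+1}R_1\otimes R/\mathfrak m^d$, which lives in degrees $\le (i+1)+(d-1)$.
\end{proof}

The next lemma bounds degrees of Tor from a resolution whose terms need not be free.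

\begin{lemma}\label{lem:shifting}
Let $\cdots\to C_1\to C_0\to W\to0$ be an exact sequence of $S$-modules, and let $i\ge0$ and $d$ be integers. If $\operatorname{Tor}_l(C_s)$ lives in degrees $\le d$ whenever $l+s=i$, then $\operatorname{Tor}_i(W)$ lives in degrees $\le d$.
\end{lemma}

\begin{proof}
Induct on $i$. Let $W'=\ker(C_0\to W)$; the sequence $\operatorname{Tor}_i(C_0)\to\operatorname{Tor}_i(W)\to\operatorname{Tor}_{i-1}(W')$ is exact. The last term is $0$ for $i=0$, and for $i\ge1$ the inductive hypothesis applies to $\cdots\to C_2\to C_1\to W'\to0$ and $i-1$.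
\end{proof}

\subsection*{Local cohomology}
For homogeneous $a_1,\dots,a_r\in S$ generating an ideal $\mathfrak a$, the modules $H^i_{\mathfrak a}(M)$ are the cohomology of the \v{C}ech complex $0\to M\to\bigoplus M_{a_i}\to\bigoplus M_{a_ia_j}\to\cdots$. They depend only on the radical of $\mathfrak a+\operatorname{ann}M$, short exact sequences induce long exact sequences, and $H^0_{\mathfrak a}(M)$ consists of the elements killed by a power of $\mathfrak a$. Let $\mathfrak n$ be the ideal generated by the $n$ variables of $S$. We use the following facts.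
\begin{itemize}
\item[(L1)] $\operatorname{reg}(M)=\max\{i+d\mid H^i_{\mathfrak n}(M)_d\ne0\}$ for $M\ne0$ \cite{EG}.
\item[(L2)] If $M$ has finite length, then $H^0_{\mathfrak n}(M)=M$ and $H^i_{\mathfrak n}(M)=0$ for $i\ge1$; so $\operatorname{reg}(M)$ is the top degree of $M$.
\item[(L3)] $H^i_{\mathfrak n}(S)=0$ for $i\ne n$, and $H^n_{\mathfrak n}(S)$ lives in degrees $\le -n$.
\item[(L4)] Let $S=S'\otimes S''$, let $\mathfrak n'$ be generated by the variables of $S'$, and suppose that the variables of $S''$ act nilpotently on $M$. Then $M$ is finitely generated over $S'$, $H^i_{\mathfrak n}(M)=H^i_{\mathfrak n'}(M)$, and $\operatorname{reg}_S(M)=\operatorname{reg}_{S'}(M)$.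
\end{itemize}
For (L4): $M$ is finitely generated over $S'\otimes\bar S''$ for a finite-dimensional quotient $\bar S''$ of $S''$; the radical of $\mathfrak n'S+\operatorname{ann}M$ is $\mathfrak n$ if $M\neq0$; and the \v{C}ech complex on the variables of $S'$ sees only the $S'$-module structure.

\subsection*{Idealization}

\begin{definition}
Let $p\ge0$. An $S$-module $M$ is \emph{$p$-linear} if $\operatorname{Tor}^S_i(M)$ lives in degree $i$ for $0\le i\le p$. Every module is $(-1)$-linear.
\end{definition}

A $0$-linear module is one generated in degree $0$. The module $\mathbb{K}$ is $p$-linear for all $p$ by the Koszul complex, and so is $\mathfrak m^d(d)$ by Lemma~\ref{lem:powers}. Modules are more flexible than ideals, and nothing is lost by working with them, at the price of one new variable for each generator.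

\begin{lemma}[idealization]\label{lem:idealization}
Let $p\ge1$, let $M$ be a $p$-linear $S$-module with $g=\dim M_0>0$, and let $T=S[e_1,\dots,e_g]$. Let $B=S\ltimes M(-1)$ be the ring $S\oplus M(-1)$ with product $(s,y)(s',y')=(ss',sy'+s'y)$. Then $B=T/I$ for an ideal $I$ with property $N_{2,p}$, and $\operatorname{reg}(I)=\operatorname{reg}(M)+2$.
\end{lemma}

\begin{proof}
Send $e_1,\dots,e_g$ to a basis $y_1,\dots,y_g$ of $M_0=M(-1)_1$. The map $T\to B$ is onto because $M_0$ generates $M$, and it is bijective in degrees $\le1$. So its kernel $I$, which contains $e_1^2$, lives in degrees $\ge2$, and by \eqref{eq:ideal} and \eqref{eq:koszul} the space $\operatorname{Tor}^T_i(B)\cong\operatorname{Tor}^T_{i-1}(I)$ lives in degrees $\ge i+1$ for $i\ge1$.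

For the upper bound use the exact sequence $0\to M(-1)\to B\to S\to0$ of $T$-modules. The $e_l$ act as zero on both ends, so these are $M(-1)\otimes\mathbb{K}$ and $S\otimes\mathbb{K}$ over $S\otimes\mathbb{K}[e]$. By \eqref{eq:kunneth},
\[
\operatorname{Tor}^T_i(M(-1))=\bigoplus_l\operatorname{Tor}^S_{i-l}(M(-1))\otimes\wedge^l\mathbb{K}^g
\]
lives in degree $(i-l+1)+l=i+1$ for $i\le p$, and $\operatorname{Tor}^T_i(S)=\wedge^i\mathbb{K}^g$ lives in degree $i$. So for $1\le i\le p$ the space $\operatorname{Tor}_i^T(B)$ lives in degrees $i$ and $i+1$, hence in degree $i+1$. This says that $\operatorname{Tor}^T_i(I)$ lives in degree $i+2$ for $0\le i<p$.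

Since $e_l^2B=0$, (L4) gives $\operatorname{reg}_T(B)=\operatorname{reg}_S(S\oplus M(-1))=\max(0,\operatorname{reg}(M)+1)$. As $\operatorname{reg}(M)\ge\bar t_0(M)=0$, this equals $\operatorname{reg}(M)+1$, and \eqref{eq:ideal} finishes the proof.
\end{proof}

Explicitly, $I$ is generated by the products $e_ie_j$ and the quadrics $\sum_i\ell_ie_i$, where the $\ell_i\in S_1$ satisfy $\sum_i\ell_iy_i=0$ in $M$. The task is now to find $p$-linear modules whose regularity is large compared with the number of variables \emph{plus} the number of generators.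

\section{The construction for $p=1$}\label{sec:p1}

For $p=1$ everything can be seen from generators and relations. A module with generators of degree $0$ and defining relations of degree $\le1$ is $1$-linear: if $F\to M$ is the corresponding map from a free module, $\operatorname{Tor}_1(M)$ embeds in $\operatorname{Tor}_0$ of the kernel, so it lives in degrees $\le1$, and \eqref{eq:koszul} applies. Fix $q\ge2$, and let $G=\mathbb{K}[X_1,X_2]$, $R=\mathbb{K}[x_1,x_2]$, $\mathfrak m=(x_1,x_2)$.

\subsection*{Refinement}
Start from the $G$-module $\mathbb{K}$ and substitute $X_i=x_i^q$. The result $R/(x_1^q,x_2^q)$ reaches up to degree $2q-2$, but its relations have degree $q$. Discarding the degrees below $q$ repairs this. Let $N=\big(\mathfrak m^q/(x_1^q,x_2^q)\big)(q)$ and $w_i=x_1^ix_2^{q-i}$ for $0\le i\le q$. The relations among the generators $w_i$ of $\mathfrak m^q(q)$ are generated in degree $1$ by Lemma~\ref{lem:powers}, and in degree $1$ they form a space of dimension $2(q+1)-(q+2)=q$. So $N$ is presented by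
\[
w_0=w_q=0,\qquad x_2w_{i+1}=x_1w_i\quad(0\le i<q).
\]
It is $1$-linear, has $q-1$ minimal generators, and has regularity $q-2$ by (L2).

Repeating the step gains nothing. Regard $N$ as a $G$-module, form $R\otimes_GN=\bigoplus_\rho x^\rho\otimes N$ with $0\le\rho_1,\rho_2\le q-1$, and again discard the degrees below $q$. The top degree after shifting is $q(q-2)+2(q-1)-q=q^2-q-2$, but the lowest degree contains the $(q-1)^2$ independent elements $x^\rho\otimes w_i$ with $|\rho|=q$. The regularity and the number of generators are both multiplied by about $q$.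

\subsection*{Compression}
We embed $N$ in a module with only four generators. Take new variables $u_i^{(s)}$ for $0\le i\le q-1$ and $s=1,2$, generating a polynomial ring $A_1$, and put
\[
M_1=\mathfrak m(1)\oplus\mathfrak m(1)\oplus N(-1).
\]
Let $u_i^{(s)}$ map the $s$-th copy of $\mathfrak m(1)$ to $N$ by multiplication with $x_1^ix_2^{q-1-i}$, and let it kill the other two summands. If $a_s,b_s$ denote $x_1,x_2$ in the $s$-th copy, then $u_i^{(s)}a_s=w_{i+1}$ and $u_i^{(s)}b_s=w_i$, so $a_1,b_1,a_2,b_2$ generate $M_1$ over $R\otimes A_1$.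

We claim that $M_1$ is $1$-linear. Let $M'$ be the module with generators $a_s,b_s$ subject to all linear relations that hold in $M_1$; it is graded by $x$-degree and $u$-degree, and it surjects onto $M_1$. In $M'$ the elements $u_{i-1}^{(s)}a_s$ and $u_i^{(s)}b_s$ ($s=1,2$) have a common value $w_i$, with $w_0=w_q=0$, while $u_i^{(s)}a_{s'}=u_i^{(s)}b_{s'}=0$ for $s\ne s'$. The relations of degree $2$ that define the summand $N(-1)$ follow:
\begin{itemize}
\item[($\alpha$)] $u_j^{(s)}w_i=u_j^{(s)}u_i^{(s')}b_{s'}=u_i^{(s')}\big(u_j^{(s)}b_{s'}\big)=0$ for $i<q$, where $s'\ne s$;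
\item[($\beta$)] $x_2w_{i+1}-x_1w_i=u_i^{(s)}(x_2a_s-x_1b_s)=0$.
\end{itemize}
Thus $M'$ is a quotient of $\mathfrak m(1)^2$ in $u$-degree $0$, a quotient of $N(-1)$ in $u$-degree $1$, and zero in higher $u$-degrees. Comparing dimensions in each bidegree gives $M'=M_1$. Step ($\alpha$) needs a second copy of $\mathfrak m(1)$. Step ($\beta$) needs every linear relation of $N$ to come from a relation of $\mathfrak m(1)$; a free module in place of $\mathfrak m(1)$ would supply none.

\subsection*{The second round}
Compression has cost $2q$ variables, but $N(-1)$ survives as a direct summand over $R$, and the next refinement starts from $4$ generators instead of $q-1$. Rename $x_i$ as $X_i$ in $M_1$, substitute $X_i=x_i^q$ while leaving the variables $u$ alone, and let $N'$ be the part of $R\otimes_GM_1$ of $x$-degree $\ge q$, shifted by $q$. The module $N'$ also has linear relations with coefficients $u$, so for ($\beta$) we replace $\mathfrak m(1)$ by $Y=\mathfrak m(1)\otimes H$, where the $A_1$-module $H$ is the part of $M_1$ of $X$-degree $0$. With $2q$ further variables we form $M_2=Y\oplus Y\oplus N'(-1)$,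 which has $2\cdot2\cdot4=16$ generators. Let $w\in M_1$ be the class of $X_1^{q-1}X_2^{q-1}$ in $N(-1)$; it has $X$-degree $q-2$ and $u$-degree $1$ and is killed by all variables. Then $x_1^{q-1}x_2^{q-1}\otimes w$ is a nonzero element of $N'(-1)\subseteq M_2$ killed by all variables, of total degree $(q^2-q-2)+1+1$. Hence $\operatorname{reg}(M_2)\ge q^2-q$ by (L1). Once we know that $M_2$ is $1$-linear, Lemma~\ref{lem:idealization} yields a quadratically generated ideal in $2+2q+2q+16=4q+18$ variables with regularity at least $q^2-q+2$. The costs of the two rounds have been added, while the gains have been multiplied.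

\section{Compression}\label{sec:compression}

For larger $p$, requirement ($\beta$) must hold for higher syzygies as well: we need surjections that are also surjective on $\operatorname{Tor}_i$ for $i\le p$. The following condition implies this, and it is stable under the operations we need.

\begin{definition}
Let $p\ge0$. A surjection $U\to W$ of $S$-modules is \emph{$p$-good} if $U$ is $p$-linear and its kernel is $(p-1)$-linear.
\end{definition}

\begin{lemma}\label{lem:good}
If $U\to W$ is $p$-good, then $\operatorname{Tor}_i(U)\to\operatorname{Tor}_i(W)$ is surjective for $0\le i\le p$, and $W$ is $p$-linear. If $U\to W$ and $W\to W'$ are $p$-good, so is the composite $U\to W'$.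
\end{lemma}

\begin{proof}
Let $J$ be the kernel of $U\to W$. For $i=0$ surjectivity is right exactness of the tensor product. For $1\le i\le p$ consider the exact sequence
\[
\operatorname{Tor}_i(U)\to\operatorname{Tor}_i(W)\to\operatorname{Tor}_{i-1}(J)\to\operatorname{Tor}_{i-1}(U).
\]
Since $i-1\le p-1$, the module $J$ is generated in degree $0$ and $\operatorname{Tor}_{i-1}(J)$ lives in degree $i-1$. By \eqref{eq:koszul} the last map is a restriction of the inclusion $\wedge^{i-1}V\otimes J_0\subseteq\wedge^{i-1}V\otimes U_0$, so it is injective and the first map is onto. Therefore $\operatorname{Tor}_i(W)$ lives in degree $i$. The kernel $J''$ of the composite sits in an exact sequence $0\to J\to J''\to\ker(W\to W')\to0$ with $(p-1)$-linear ends, so it is $(p-1)$-linear by the long exact sequence of Tor.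
\end{proof}

\begin{lemma}\label{lem:tensor}
If $M'$ is $p$-linear over $S'$ and $M''$ is $p$-linear over $S''$, then $M'\otimes M''$ is $p$-linear over $S'\otimes S''$. If $U\to W$ is $p$-good over $S'$ and $H$ is $p$-linear over $S''$, then $U\otimes H\to W\otimes H$ is $p$-good over $S'\otimes S''$.
\end{lemma}

\begin{proof}
In \eqref{eq:kunneth} with $i\le p$, each summand lives in degree $a+b=i$. For the second claim apply the first to $U\otimes H$ and, with $p-1$ in place of $p$, to the kernel $\ker(U\to W)\otimes H$.
\end{proof}

Suppose that $Z$ is a quotient of $E\otimes Y$, where $E$ is a large vector space and $Y$ has few generators. Compression turns the elements of $E$ into variables.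

\begin{proposition}[compression]\label{prop:compression}
Let $p\ge0$ and $c=p+1$. Let $Y,Z$ be $S$-modules, $E\ne0$ a finite-dimensional vector space placed in degree $0$, and $\Phi\colon E\otimes Y\to Z$ a $p$-good surjection. Let $F=\bigoplus_{s=1}^cE^{(s)}$ be a sum of $c$ copies of $E$, placed in degree $1$, and $P=S\otimes\operatorname{Sym}(F)$. Put
\[
\mathcal C(\Phi)=Y^{(1)}\oplus\dots\oplus Y^{(c)}\oplus Z(-1),\qquad u^{(s)}\cdot y^{(s')}=\delta_{ss'}\,\Phi(u\otimes y),\qquad F\cdot Z=0,
\]
where the $Y^{(s)}$ are copies of $Y$. Then $\mathcal C(\Phi)$ is a $p$-linear $P$-module.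
\end{proposition}

\begin{proof}
The elements of $F$ act by $S$-linear maps of degree $1$, and any product of two of them acts as zero, so $\mathcal C=\mathcal C(\Phi)$ is a graded $P$-module. Since $E\otimes Y\cong Y^{\dim E}$ is $p$-linear and $E\ne0$, the module $Y$ is $p$-linear.

Introduce a second grading, the $F$-degree, in which $S$ and $Y^c=\bigoplus_sY^{(s)}$ have degree $0$, while $F$ and $Z$ have degree $1$. The Koszul complex of $\mathcal C$ over $P$ is $\wedge^\bullet F\otimes\wedge^\bullet S_1\otimes\mathcal C$ with differential $\partial_F\pm\partial_S$, and its part of $F$-degree $a$ is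
\[
\big(\wedge^aF\otimes\wedge^\bullet S_1\otimes Y^c\big)\ \oplus\ \big(\wedge^{a-1}F\otimes\wedge^\bullet S_1\otimes Z(-1)\big).
\]
The map $\partial_F$ kills the second summand and sends the first into the second. So the second summand is a subcomplex, the first is the quotient, and on both the differential is $\pm\partial_S$. With $j=i-a+1$ we obtain an exact sequence
\begin{equation}\label{eq:compression}
\wedge^aF\otimes\operatorname{Tor}^S_j(Y^c)\xrightarrow{\ \delta\ }\wedge^{a-1}F\otimes\operatorname{Tor}^S_j(Z(-1))\to\operatorname{Tor}^P_i(\mathcal C)_{(a)}\to\wedge^aF\otimes\operatorname{Tor}^S_{i-a}(Y^c),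
\end{equation}
where $(a)$ denotes the $F$-degree. The connecting map is induced by $\partial_F$:
\[
\delta(f_1\wedge\dots\wedge f_a\otimes\eta)=\sum_l(-1)^{l-1}f_1\wedge\dots\wedge\widehat{f_l}\wedge\dots\wedge f_a\otimes f_l\eta,
\]
where $\eta\mapsto f\eta$ is the map on $\operatorname{Tor}^S_j$ induced by the $S$-linear map $f\colon Y^c\to Z$.

Let $i\le p$. The last term of \eqref{eq:compression} lives in degree $a+(i-a)=i$, as wanted, whereas the second lives in the unwanted degree $(a-1)+(j+1)=i+1$. So we must show that $\delta$ is onto. We may assume $a\ge1$ and $j\ge0$, since otherwise the target is zero; then $a-1\le p$ and $j\le p$, because $(a-1)+j=i$. The target is spanned by elements $\omega\otimes\zeta$ with $\zeta\in\operatorname{Tor}_j^S(Z)$ and $\omega=f_1\wedge\dots\wedge f_{a-1}$, $f_l\in E^{(s_l)}$. As $a-1\le p<c$, there is an index $s\notin\{s_1,\dots,s_{a-1}\}$. As $j\le p$, Lemma~\ref{lem:good} shows that $\Phi_*\colon E\otimes\operatorname{Tor}^S_j(Y)\to\operatorname{Tor}^S_j(Z)$ is onto; write $\zeta=\Phi_*\big(\sum_bu_b\otimes\eta_b\big)$. Each $f_l$ kills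 $Y^{(s)}$, so
\[
\delta\Big(\sum_bu_b^{(s)}\wedge\omega\otimes\eta_b^{(s)}\Big)=\sum_b\omega\otimes u_b^{(s)}\eta_b^{(s)}=\omega\otimes\zeta.\qedhere
\]
\end{proof}

The choice of $s$ and the lifting of $\zeta$ generalize steps ($\alpha$) and ($\beta$). The module $\mathcal C(\Phi)$ has $c\dim Y_0$ generators and needs $c\dim E$ new variables, whereas $Z$ may have as many as $\dim E\cdot\dim Y_0$ generators.

\begin{example}\label{ex:copies}
Fewer copies do not suffice. Take $S=Y=Z=E=\mathbb{K}$ and $\Phi=\mathrm{id}$. Then $P=\mathbb{K}[f_1,\dots,f_c]$, and $\mathcal C(\Phi)$ has basis $y_1,\dots,y_c,z$ with $f_sy_{s'}=\delta_{ss'}z$. It is $(c-1)$-linear by the proposition, but not $c$-linear: $f_1\wedge\dots\wedge f_c\otimes z$ is a Koszul cycle of degree $c+1$ and not a boundary, since $\wedge^{c+1}F=0$. Its regularity is $1$ by (L2). For $c=3$, Lemma~\ref{lem:idealization} gives a linearly presented ideal of regularity $3$ in six variables, generated by the $14$ quadrics $e_ie_j$, $f_ie_j$ ($i\ne j$), $f_1e_1-f_2e_2$ and $f_2e_2-f_3e_3$.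
\end{example}

\section{Refinement}\label{sec:refinement}

Fix $p\ge1$, $q\ge2$, $k\ge1$. Let $G=\mathbb{K}[X_1,\dots,X_k]$, $R=\mathbb{K}[x_1,\dots,x_k]$, $\mathfrak m=(x_1,\dots,x_k)$, and view $R$ as a $G$-algebra via $X_i\mapsto x_i^q$. It is free over $G$ with basis the monomials $x^\rho$, $0\le\rho_i\le q-1$. Let $A$ be another polynomial ring; it will hold the variables created by earlier compressions. These are not refined: the cost of the next compression will be proportional to the dimension of a graded piece of $R$, so $k$ must stay small. Over $G\otimes A$ and $R\otimes A$ we use bidegrees ($X$- or $x$-degree, $A$-degree), and ``$p$-linear'' refers to the total degree. For a bigraded $R\otimes A$-module $W$, the truncation $W_{\ge h}=\bigoplus_{i\ge h}W_{(i,*)}$ is a submodule, and $W\mapsto W_{\ge h}$ is an exact functor.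

Let $M$ be an $\mathbb N^2$-graded $p$-linear $G\otimes A$-module; it is generated by $M_{(0,0)}$. Put
\begin{equation}\label{eq:refine}
H=M_{(0,*)},\qquad M_R=R\otimes_GM,\qquad h=p(q-1)+1,\qquad N=(M_R)_{\ge h}(h,0).
\end{equation}
Here $H$ is an $A$-module generated by $M_{(0,0)}$, and $M_R=\bigoplus_\rho x^\rho\otimes M$, where $x^\rho\otimes M_{(a,b)}$ has bidegree $(qa+|\rho|,b)$. To compress $N$ we need not only its $p$-linearity but a $p$-good surjection onto it from a module we understand.

\begin{proposition}[refinement]\label{prop:refinement}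
The $A$-module $H$ is $p$-linear, and the map $\psi\colon\mathfrak m^h(h)\otimes H\to N$, $r\otimes\eta\mapsto r\otimes\eta$, is a $p$-good surjection of $R\otimes A$-modules. In particular $N$ is $p$-linear.
\end{proposition}

\begin{proof}
\emph{The source.} In the Koszul complex $\wedge^\bullet G_1\otimes\wedge^\bullet A_1\otimes M$, the part of $X$-degree $0$ is $\wedge^\bullet A_1\otimes H$, because $M$ lives in $X$-degrees $\ge0$. So $\operatorname{Tor}^A_i(H)=\operatorname{Tor}_i^{G\otimes A}(M)_{(0,*)}$ and $H$ is $p$-linear. By Lemmas~\ref{lem:powers} and~\ref{lem:tensor}, $\mathfrak m^h(h)\otimes H$ is $p$-linear.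

\emph{The kernel before refinement.} The multiplication map $G\otimes H\to M$ is onto, since $M_{(0,0)}\subseteq H$; let $L_M$ be its kernel. The map is bijective in $X$-degree $0$, so $L_M$ and all $\operatorname{Tor}_i(L_M)$ live in $X$-degrees $\ge1$. On the other hand $\operatorname{Tor}_i^{G\otimes A}(G\otimes H)=\operatorname{Tor}_i^A(H)$ lives in $X$-degree $0$ by \eqref{eq:kunneth}. Hence $\operatorname{Tor}_i(L_M)\to\operatorname{Tor}_i(G\otimes H)$ is zero, and $\operatorname{Tor}_{i+1}(M)\to\operatorname{Tor}_i(L_M)$ is onto. It follows that for $s\le p-1$ the space $\operatorname{Tor}_s(L_M)$ lives in bidegrees $(a,b)$ with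
\begin{equation}\label{eq:ab}
a\ge1,\qquad b\ge0,\qquad a+b=s+1 .
\end{equation}
The inequality $a\ge1$ is the reason for using $H$ rather than a free $A$-module: $H$ has absorbed all syzygies that involve only the variables of $A$.

\emph{The kernel after refinement.} The functor $R\otimes_G-$ is exact. It gives a surjection $R\otimes H\to M_R$ with kernel $L=R\otimes_GL_M$, and it turns the minimal bigraded free resolution of $L_M$ into a free resolution $F_\bullet$ of $L$ over $R\otimes A$ in which, for $s\le p-1$, $F_s$ is a sum of modules $(R\otimes A)(-qa,-b)$ with $(a,b)$ as in \eqref{eq:ab}. Truncating and shifting, we see that $\psi$ is onto with kernel $L'=L_{\ge h}(h,0)$, and that $(F_\bullet)_{\ge h}(h,0)\to L'\to0$ is exact.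

It remains to prove that $L'$ is $(p-1)$-linear. Let $0\le i\le p-1$. Since $L'$ lives in total degrees $\ge0$, the space $\operatorname{Tor}_i(L')$ lives in degrees $\ge i$ by \eqref{eq:koszul}. By Lemma~\ref{lem:shifting} it suffices to show, for $l+s=i$ and each summand $(R\otimes A)(-qa,-b)$ of $F_s$, that $\operatorname{Tor}_l$ of
\[
R(-qa)_{\ge h}(h)\otimes A(-b)
\]
lives in total degrees $\le i$. By \eqref{eq:kunneth} this Tor is $\operatorname{Tor}^R_l\big(R(-qa)_{\ge h}(h)\big)$ placed in $A$-degree $b$.

If $qa\le h$, then $R(-qa)_{\ge h}(h)=\mathfrak m^{h-qa}(h-qa)$, whose $\operatorname{Tor}_l$ lives in degree $l$. The total degree is $l+b=l+s+1-a=i+1-a\le i$, because $a\ge1$.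

If $qa>h$, then $R(-qa)_{\ge h}(h)=R(h-qa)$ is free, so only $l=0$, $s=i$ contributes. The total degree is $qa-h+b=i+1+(q-1)a-h$. As $a\le i+1\le p$, this is at most $i+1+(q-1)p-h=i$.

So $\psi$ is $p$-good, and $N$ is $p$-linear by Lemma~\ref{lem:good}.
\end{proof}

The last inequality is an equality for $a=p$; this is what dictates the value of $h$.

\begin{example}\label{ex:truncated}
Let $A=\mathbb{K}$ and $M=\mathbb{K}$. Then $M_R=R/(x_1^q,\dots,x_k^q)$ has top degree $k(q-1)$. If $k\le p$ this is less than $h$ and $N=0$, so $k=p+1$ is the smallest useful choice. For $k=p+1$ the top degree of $N$ is $k(q-1)-h=q-2$. The bijection $\rho_i\mapsto q-1-\rho_i$ matches the basis of $N_0$ with the monomials of degree $q-2$, so $\dim N_0=\binom{q-2+p}{p}$. Lemma~\ref{lem:idealization} gives an ideal with property $N_{2,p}$ and regularity $q$ in $n=p+1+\binom{q-2+p}{p}$ variables. For $p=2$ this is $n=3+\binom q2$, so the regularity is about $\sqrt{2n}$; for $p=2$, $q=3$ the module $N$ is that of Example~\ref{ex:copies} with $c=3$.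
\end{example}

To apply Proposition~\ref{prop:compression} we must write $\mathfrak m^h(h)$ as a good quotient of $E\otimes Y$ with $Y$ having few generators. The first candidate, $R_h\otimes R\to\mathfrak m^h(h)$, fails for $k\ge2$: in \eqref{eq:compression} with $a=i=j=1$ and $Y=R$ the first term vanishes, so $\operatorname{Tor}_1(\mathfrak m^h(h)(-1))\ne0$, which lives in degree $2$, embeds in $\operatorname{Tor}_1^P(\mathcal C)$. Moving one factor $\mathfrak m$ into $Y$ cures this.

\begin{lemma}\label{lem:mult}
Let $h\ge2$ and let $E=R_{h-1}$, placed in degree $0$. The multiplication map $\varphi\colon E\otimes\mathfrak m(1)\to\mathfrak m^h(h)$ is $p$-good over $R$ for every $p\ge0$.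
\end{lemma}

\begin{proof}
The source is $p$-linear for all $p$ by Lemma~\ref{lem:powers}. Let $\Sigma$ be the kernel of the multiplication map $E\otimes R\to\mathfrak m^{h-1}(h-1)$. This map is the first step of the minimal resolution, so $\operatorname{Tor}_i(\Sigma)\cong\operatorname{Tor}_{i+1}(\mathfrak m^{h-1}(h-1))$ lives in degree $i+1$ for all $i\ge0$. In particular $\Sigma$ lives in degrees $\ge1$. Truncating in degrees $\ge1$ gives the exact sequence $0\to\Sigma\to E\otimes\mathfrak m\to\mathfrak m^h(h-1)\to0$. Hence $\ker\varphi=\Sigma(1)$, and $\operatorname{Tor}_i(\Sigma(1))$ lives in degree $i$ for all $i$.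
\end{proof}

\section{The recursion and its regularity}\label{sec:recursion}

Fix $p\ge1$ and $q\ge2$, and put $k=c=p+1$, $h=p(q-1)+1\ge2$, $E=R_{h-1}$. Then
\begin{equation}\label{eq:numbers}
\dim E=\binom{h-1+k-1}{k-1}=\binom{pq}{p},\qquad k(q-1)-h=q-2 .
\end{equation}
We define polynomial rings $A_m$ and $\mathbb N^2$-graded $p$-linear $R\otimes A_m$-modules $M_m$. Start with $A_0=\mathbb{K}$ and $M_0=\mathbb{K}$. Given $M_m$, rename $x_i$ as $X_i$ to obtain a $G\otimes A_m$-module $M$, form $H$, $M_R$, $N$ as in \eqref{eq:refine}, and put $Y=\mathfrak m(1)\otimes H$. Consider the composite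
\[
\Phi\colon\ E\otimes Y=E\otimes\mathfrak m(1)\otimes H\xrightarrow{\ \varphi\otimes1\ }\mathfrak m^h(h)\otimes H\xrightarrow{\ \psi\ }N .
\]
The first map is $p$-good by Lemmas~\ref{lem:mult} and~\ref{lem:tensor}, since $H$ is $p$-linear; the second is $p$-good by Proposition~\ref{prop:refinement}; so $\Phi$ is $p$-good by Lemma~\ref{lem:good}. Let $A_{m+1}=A_m\otimes\operatorname{Sym}(E^{(1)}\oplus\dots\oplus E^{(c)})$, give the new variables bidegree $(0,1)$, and set
\[
M_{m+1}=\mathcal C(\Phi)=Y^c\oplus N(0,-1).
\]
Since $\Phi$ preserves bidegrees and $Y$, $N$ live in $\mathbb N^2$, this module is $\mathbb N^2$-graded; it is $p$-linear over $R\otimes A_{m+1}$ by Proposition~\ref{prop:compression}. For $p=1$ these are the modules $M_1$, $M_2$ of Section~\ref{sec:p1}.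

By \eqref{eq:numbers}, the ring $R\otimes A_m$ has
\[
v_m=(p+1)+m(p+1)\binom{pq}p
\]
variables. Let $g_m=\dim(M_m)_{(0,0)}$ be the number of generators. As $N(0,-1)_{(0,0)}=0$ and $Y_{(0,0)}=R_1\otimes M_{(0,0)}$, we have $g_{m+1}=ckg_m$, and $g_0=1$, so $g_m=(p+1)^{2m}$.

\begin{proposition}\label{prop:reg}
Let $j_0=0$ and $j_{m+1}=qj_m+q-2$, that is, $j_m=\frac{(q-2)(q^m-1)}{q-1}$. Then $\operatorname{reg}(M_m)=j_m+m$.
\end{proposition}

\begin{proof}
Write $H^i$ for local cohomology with respect to the $k$ variables $x_1,\dots,x_k$ (or $X_1,\dots,X_k$); it is bigraded and depends only on the module structure over $R$ (or $G$). Refinement changes the $x$-degree and compression the $A$-degree, so we follow the two separately. We prove by induction on $m$: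
\begin{itemize}
\item[(i)] $M_m$ lives in $A$-degrees $\le m$;
\item[(ii)] $H^0(M_m)$ lives in $x$-degrees $\le j_m$, and $H^0(M_m)_{(j_m,m)}\ne0$;
\item[(iii)] for $i\ge1$, $H^i(M_m)$ lives in $x$-degrees $\le-i$.
\end{itemize}
These imply the proposition. By (i) the variables of $A_m$ act nilpotently, so by (L4) and (L1) the regularity is the maximum of $i+j+b$ over all $i,j,b$ with $H^i(M_m)_{(j,b)}\ne0$, and $b\le m$ for all of these. For $i=0$ the maximum is $j_m+m$ by (ii). For $i\ge1$ we have $i+j+b\le m\le j_m+m$ by (iii) and $j_m\ge0$.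

For $m=0$ the claims hold by (L2). Assume them for $M=M_m$. Then $Y$ and $N$ live in $A$-degrees $\le m$, which gives (i) for $M_{m+1}$. By (L4), $M$ is finitely generated over $G$; so $H$ is finite-dimensional and $M_R$ is finitely generated over $R$. As an $R$-module, $M_{m+1}$ is the direct sum of $Y^c$ and $N(0,-1)$, and we treat the two parts in turn.

\emph{The summand $Y^c$} is a finite sum of copies of $\mathfrak m(1)$. Apply (L2) and (L3) to $0\to\mathfrak m\to R\to\mathbb{K}\to0$. Since $k\ge2$, we get $H^0(\mathfrak m)=0$, $H^1(\mathfrak m)=\mathbb{K}$ in degree $0$, and $H^i(\mathfrak m)=H^i(R)$ for $i\ge2$. So $\mathfrak m(1)$ has only $H^1$, in degree $-1$, and $H^k$, in degrees $\le-k-1$. Thus $Y^c$ contributes nothing to (ii) and satisfies (iii).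

\emph{The summand $N(0,-1)$.} The ideal $(x_1^q,\dots,x_k^q)$ has radical $\mathfrak m$, so $H^i(M_R)$ is computed by the \v{C}ech complex on $X_1,\dots,X_k$ of the $G$-module $\bigoplus_\rho x^\rho\otimes M$. Hence
\[
H^i(M_R)=\bigoplus_\rho x^\rho\otimes H^i(M),
\]
where $x^\rho\otimes H^i(M)_{(j,b)}$ has bidegree $(qj+|\rho|,b)$. The largest value of $|\rho|$ is $k(q-1)$. By \eqref{eq:numbers}:
\begin{itemize}
\item[($*$)] if $H^i(M)$ lives in $X$-degrees $\le j$, then $H^i(M_R)(h,0)$ lives in $x$-degrees $\le qj+q-2$, and it is nonzero in bidegree $(qj+q-2,b)$ if $H^i(M)_{(j,b)}\ne0$.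
\end{itemize}
For $i=0$, the description of $H^0$ by torsion elements shows that $H^0(N)$ is the part of $H^0(M_R)(h,0)$ of $x$-degree $\ge0$. By ($*$) it lives in $x$-degrees $\le qj_m+q-2=j_{m+1}$, and since $j_{m+1}\ge0$ it is nonzero in bidegree $(j_{m+1},m)$. So $H^0(N(0,-1))$ is nonzero in bidegree $(j_{m+1},m+1)$, and (ii) holds.

For $i\ge1$ let $D=\big(M_R/(M_R)_{\ge h}\big)(h,0)$. It is finitely generated over $R$ and lives in $x$-degrees $\le-1$, so it has finite length. By (L2), the sequence $0\to N\to M_R(h,0)\to D\to0$ gives an exact sequence $D\to H^1(N)\to H^1(M_R)(h,0)\to0$ and isomorphisms $H^i(N)\cong H^i(M_R)(h,0)$ for $i\ge2$. By ($*$) with $j=-i$, the module $H^i(M_R)(h,0)$ lives in $x$-degrees at most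
\[
-qi+q-2=-i-1-(q-1)(i-1)\le-i-1 .
\]
So $H^1(N)$ lives in $x$-degrees $\le\max(-1,-2)=-1$, and $H^i(N)$ in $x$-degrees $<-i$ for $i\ge2$. This proves (iii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Apply Lemma~\ref{lem:idealization} to the $p$-linear module $M_m$ over $R\otimes A_m$. The resulting ideal has property $N_{2,p}$, lies in a polynomial ring in $v_m+g_m$ variables, and has regularity $j_m+m+2$ by Proposition~\ref{prop:reg}.
\end{proof}

\section{Growth rates}\label{sec:growth}

Theorem~\ref{thm:family} provides ideals for special values of $n$ only. To fill the gaps we \emph{pad}: the extension of an ideal $I\subseteq S$ to $S\otimes S''$ is $I\otimes S''$, which has the same Betti numbers as $I$ by \eqref{eq:kunneth}. So an ideal in $n_0$ variables yields an ideal with the same Betti numbers in $n$ variables for every $n\ge n_0$. In each proof below the construction applies to all large $n$. For the finitely many other $n$ we take $I_n=(x_1^2)$, which is a free module and so has property $N_{2,p}$ for all $p$.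

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $p=m=2$, Theorem~\ref{thm:family} gives ideals with property $N_{2,2}$ in
\[
n(q)=3+6\binom{2q}2+81=12q^2-6q+84
\]
variables, of regularity $r(q)=4+(q-2)(q+1)=q^2-q+2$. For $n\ge n(2)$ let $q$ be maximal with $n(q)\le n$, and let $I_n$ be $I_{2,q,2}$ padded to $n$ variables. Then $r(q)/n(q+1)<\operatorname{reg}(I_n)/n\le r(q)/n(q)$, and both bounds tend to $\frac1{12}$ as $n$, and with it $q$, tends to infinity.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:growth}]
(1) Take $m=p+1$, and let $n(q)$ and $r(q)$ be the number of variables and the regularity of $I_{p,q,p+1}$. Both are increasing and unbounded in $q$. We have $n(q)=O(q^p)$, and $r(q)=p+3+(q-2)(q^p+\dots+1)\sim q^{p+1}$, so $r(q+1)/r(q)\to1$.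

Let $\lambda<\infty$. For large $n$ let $q$ be maximal with $r(q)\le\lambda n$. From $r(q)\le\lambda n<r(q+1)$ we get $r(q)/n\to\lambda$. Also $n(q)=o(r(q))=o(n)$, so $n(q)\le n$ for large $n$ and we can pad $I_{p,q,p+1}$ to $n$ variables.

Let $\lambda=\infty$. Let $q$ be maximal with $n(q)\le n$ and pad. Then $n<n(q+1)=O(q^p)$, so $r(q)/n\to\infty$.

(2) Now let $m$ grow, and choose $q$ so that the terms $\binom{pq}p$ and $(p+1)^{2m}$ in the number of variables are comparable. Let $\nu=p+1$ and $q=\lceil\nu^{2m/p}\rceil$, with $m\ge1$ so large that $q\ge3$. Then $q\le2\nu^{2m/p}$, so $\binom{pq}p\le(pq)^p\le(2p)^p\nu^{2m}$, and the number of variables of $I_{p,q,m}$ is at most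
\[
\nu+m\nu(2p)^p\nu^{2m}+\nu^{2m}\le C_p\,m\,\nu^{2m},\qquad C_p=\nu(2p)^p+\nu+1 .
\]
Since $q-2\ge q/3$ for $q\ge3$,
\[
\operatorname{reg}(I_{p,q,m})\ge(q-2)q^{m-1}\ge q^m/3\ge\nu^{2m^2/p}/3 .
\]
For large $n$ let $m$ be maximal with $C_pm\nu^{2m}\le n$, and pad $I_{p,q,m}$ to $n$ variables. From $C_pm\nu^{2m}\le n<C_p(m+1)\nu^{2m+2}$ we get $\ln n=2m\ln\nu+O(\ln m)$, that is, $m=(1+o(1))\frac{\ln n}{2\ln\nu}$. Therefore
\[
\ln\operatorname{reg}(I_n)\ \ge\ \frac{2m^2}{p}\ln\nu-\ln3=(1-o(1))\,\frac{(\ln n)^2}{2p\ln\nu}.
\]
As $(\ln n)^2/\ln n\to\infty$, the bound exceeds every fixed power of $n$ for large $n$.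
\end{proof}

\begin{thebibliography}{9}

\bibitem{EG}
Eisenbud and Goto, J. Algebra \textbf{88} (1984).

\bibitem{survey}
\emph{Subadditivity of syzygies of ideals and related problems},
\texttt{https://faculty.sites.iastate.edu/\allowbreak jmccullo/\allowbreak files/\allowbreak inline-files/\allowbreak Subadditivity\%20Survey\_0.pdf}

\end{thebibliography}
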